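# Sound resources of workflow nets, computed by running the net backwards

## 1. A counter machine reversed from its doomed configurations

A *vector addition system with states* (VASS) with $d$ counters has finitely many states and finitely many edges $(q,a,b,q')$ with $a,b\in\mathbb N^d$. A configuration is a pair $(q,x)$ with $x\in\mathbb N^d$. The edge fires, $(q,x)\to(q',x-a+b)$, exactly when $x\ge a$: it consumes $a$ and then produces $b$. Runs are monotone: a run from $(q,x)$ to $(q',y)$ is also a run from $(q,x+z)$ to $(q',y+z)$, for every $z\in\mathbb N^d$.

Here is the machine that we keep as an example. It has two counters, states $i,q,s,o$, and these edges: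

- $i\to q$ and $q\to o$, both without effect;
- a loop $q\to q$ consuming $(0,1)$ and producing $(1,0)$;
- $q\to s$ consuming $(2,0)$;
- two edges $s\to o$, one consuming $(1,0)$ and one consuming $(0,1)$.

Call a configuration *doomed* if no run from it ends in state $o$. From $i$ and $q$ one can always walk to $o$, and from $s$ one can do so unless both counters are $0$. So $(s,(0,0))$ is the only doomed configuration.

Now reverse the machine. For a VASS $V$ let $V^{-1}$ have the edge $(q',b,a,q)$ for every edge $(q,a,b,q')$ of $V$. If $y=x-a+b$, then $x\ge a$ holds iff $y\ge b$, and $y-b+a=x$. Hence
$$(q,x)\to^*_V(q',y)\iff(q',y)\to^*_{V^{-1}}(q,x).$$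
Start $V^{-1}$ at the doomed configuration $(s,(0,0))$. The reversed edge from $s$ to $q$ gives $(q,(2,0))$. The reversed loop turns a token of the first counter into one of the second: $(q,(1,1))$ and $(q,(0,2))$. The last reversed edge carries these vectors to $i$. So the vectors at $i$ from which the original machine can run into its doomed configuration are $(2,0),(1,1),(0,2)$. Close this set downward: $D=\{(x,y)\mid x+y\le2\}$. The complement of $D$ has the minimal elements $(3,0),(2,1),(1,2),(0,3)$.

This is the construction on which everything turns: *the downward closure of what the reversed machine reaches from the doomed configurations*. It is for the following. The machine above is the behavior of a business process that uses resources. A vector outside $D$ is an initial stock of resources such that with this stock, *or any larger one*, the process can always still finish. The four minimal vectors are the minimal safe stocks. We shall see that this computation can be carried out by an algorithm for every such process. That settles whether minimal safe stocks are computable and whether the existence of a safe stock is decidable.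

## 2. Resource workflow nets and their sound resources

A Petri net is a triple $(P,T,F)$ with finite disjoint sets $P$ (places) and $T$ (transitions) and an arc-weight function $F:(P\times T)\cup(T\times P)\to\mathbb N$. Markings are multisets of places. $M(X)$ is the set of multisets over $X$; $\subseteq,\subset$ are (strict) multiset inclusion. The firing rule is the usual one, and $\mathcal R(N,m)$ is the set of markings reachable in $N$ from $m$.

**Definition (WF-net).** A WF-net is a Petri net with a source place $i$ (no input arcs) and a sink place $o$ (no output arcs) such that every node lies on a path from $i$ to $o$ (a directed path, which may revisit nodes). The markings with one token in $i$, respectively in $o$, are also written $i$, respectively $o$. A marked WF-net $(N,c)$ *terminates properly* iff from every marking reachable from $c$ the marking $o$ is reachable, and every marking $s$ reachable from $c$ with $o\subseteq s$ equals $o$. The WF-net $N$ is *sound* iff $(N,i)$ terminates properly.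

**Definition (RWF-net).** A resource workflow net is a tuple $N=(P_c,P_r,T,F_c,F_r)$ where $N_c=(P_c,T,F_c)$ is a WF-net (the control subnet), $P_r$ is a finite set of resource places disjoint from $P_c$, and $F_r:(P_r\times T)\cup(T\times P_r)\to\mathbb N$ gives the resource arcs. A marking is written $(c|r)$ with $c\in M(P_c)$, $r\in M(P_r)$. Nothing bounds the intermediate or final resources.

**Definition (soundness).** $(N,c|r)$ *terminates properly* iff

1. for every $(s|v)$ reachable from $(c|r)$ there is $v'\in M(P_r)$ with $(s|v)\to^*(o|v')$; and
2. every $(s|v)$ reachable from $(c|r)$ with $o\subseteq s$ has $s=o$.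

$(N,c|r)$ is *sound* iff $(N,c|r')$ terminates properly for every $r'\supseteq r$. An unmarked $N$ is sound iff $(N,i|r)$ is sound for some $r$.

Let $C(N)=\mathcal R(N_c,i)$. For $c\in C(N)$ put
$$\mathrm{res}(c)=\{r\mid(N,c|r)\text{ is sound}\},\qquad m\mathrm{res}(c)=\{r\in\mathrm{res}(c)\mid\nexists r'\in\mathrm{res}(c):r'\subset r\}.$$

*Example.* Read the states of the machine of Section 1 as control places with one token moving among them, the counters as two resource places, and the edges as transitions. This is an RWF-net, and the claim of Section 1 is that $m\mathrm{res}(i)=\{(3,0),(2,1),(1,2),(0,3)\}$.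

*Example with one resource.* Let $E_k$ ($k\ge1$) have control places $i,s,o$, one resource place, and transitions $i\to s$ consuming $k$ tokens, $s\to o$ consuming one token, and $i\to o$ consuming none. The only way to get stuck is to arrive at $(s|0)$, which happens from $(i|r')$ exactly when $r'=k$. So proper termination fails at $r'=k$ and holds for every other $r'$. Therefore $\mathrm{res}(i)=\{r\mid r\ge k+1\}$ and $m\mathrm{res}(i)=\{k+1\}$. Note that $0$ terminates properly and is not sound: proper termination is *not* monotone in the resource, and soundness is its monotone hull.

The problem, taken from a paper entitled "Soundness of Workflow Nets with an Unbounded Resource is Decidable", is stated with the following facts given: if $(N,i|r)$ is sound then $N_c$ is sound; for sound $N$ the set $C(N)$ is finite and can be constructed and each $m\mathrm{res}(c)$ is finite; for $|P_r|=1$, $m\mathrm{res}(c)$ is computable and soundness is decidable. It asks about any finite number of resource places: (a) is $m\mathrm{res}(c)$ computable for sound $N$, and (b) is soundness decidable, for marked nets $(N,i|r)$ and for unmarked nets? Both answers are yes.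

Inputs are coded in binary and $d=|P_r|$. We identify $M(P_r)$ with $\mathbb N^d$ and write $\le$ for $\subseteq$. For $X\subseteq\mathbb N^d$ let ${\downarrow}X$, ${\uparrow}X$ be its downward and upward closures. For $u\in(\mathbb N\cup\{\omega\})^d$ let ${\downarrow}u=\{v\in\mathbb N^d\mid v\le u\}$. The unit vector at $p$ is $e_p$.

**Theorem A.**
1. There is an algorithm that, given an RWF-net $N$ with $N_c$ sound (in particular, any sound RWF-net $N$) and $c\in C(N)$, computes $m\mathrm{res}(c)$ (the output may be $\emptyset$ if $N$ is unsound).
2. It is decidable, given $N$ and $r$, whether $(N,i|r)$ is sound, and decidable, given $N$, whether $N$ is sound.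

Sections 3–5 prove Theorem A. Three supplements follow, each stated where it is proved: Theorem B (Section 6: a converse, a classification, a lower bound for $m\mathrm{res}$), Theorem C (Sections 7–9: both soundness problems are EXPSPACE-complete) and Proposition D (Section 10: proper termination at one fixed resource).

We use these textbook facts. *Dickson's lemma*: every infinite sequence in $\mathbb N^k$ has positions $a<b$ with $x_a\le x_b$; equivalently, every upward-closed set is ${\uparrow}$ of a finite set (a finite *basis*), and increasing chains of upward-closed sets become constant. *König's lemma*: a finitely branching tree without infinite branch is finite. And the *Karp–Miller theorem* (Karp, Miller, *J. Comput. Syst. Sci.* 3, 1969): given a Petri net with place set $S$ and an initial marking, one can compute a finite $K\subseteq(\mathbb N\cup\{\omega\})^S$ such that a marking $x$ satisfies $x\le m$ for some reachable $m$ iff $x\le\kappa$ for some $\kappa\in K$. In particular the net is bounded iff $\omega$ does not occur in $K$. For instance, for the net with one transition $p\to p+g$ and initial marking $p$, the set $K=\{(1,\omega)\}$ works.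

## 3. The control subnet and the avoidance of $B$

**Lemma 1.** (a) If $(N,i|r)$ is sound, then $N_c$ is sound. (b) If $N_c$ is sound, then $C(N)$ is finite. (c) Soundness of $N_c$ is decidable, and $C(N)$ is computable when $N_c$ is sound.

*Proof.* (a) Let $i\xrightarrow{\sigma}m$ in $N_c$. Choose $R\ge r$ so large that $\sigma$ fires from $(i|R)$, reaching some $(m|v)$. Since $(N,i|R)$ terminates properly, $(m|v)\to^*(o|v')$ for some $v'$, so $m\to^*o$ in $N_c$; and if $o\subseteq m$ then $m=o$.

(b) Suppose $C(N)$ is infinite. Every reachable marking is the end of a run from $i$ without repeated markings. These runs form an infinite, finitely branching tree, so by König there is an infinite run of distinct markings. By Dickson it contains $m\to^*m+x$ with $x\ne\emptyset$. By soundness $m\to^*o$, hence $m+x\to^*o+x$. Now $o\subseteq o+x\ne o$ contradicts the second soundness condition.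

(c) Test boundedness by Karp–Miller. If $N_c$ is unbounded, it is unsound by (b). If it is bounded, build the finite reachability graph and check the two conditions. $\square$

If $N_c$ is unsound, then by (a) $N$ and all $(N,i|r)$ are unsound. **Unless stated otherwise, $N_c$ is sound from now on**, and $C(N)$ has been computed.

Let $V$ be the VASS with state set $C(N)$, with the resource places as counters and an edge $(s,F_r(\cdot,t),F_r(t,\cdot),s')$ whenever $s\xrightarrow{t}s'$ in $N_c$. For $s\in C(N)$ all control markings reachable from $s$ lie in $C(N)$, so the behavior of $N$ from $(s|v)$ is exactly that of $V$ from $(s,v)$. We write $(s|v)$ for both. Put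
$$U=\{(s|v)\mid s\in C(N),\ \exists v':(s|v)\to^*(o|v')\},\qquad B=(C(N)\times\mathbb N^d)\setminus U.$$
By monotonicity $U$ is upward closed in $v$, so the doomed set $B$ is downward closed in $v$.

**Lemma 2.** For $c\in C(N)$ let $D_c=\mathbb N^d\setminus\mathrm{res}(c)$. Then
$$D_c=\{r\mid\exists r'\ge r\ \exists b\in B:(c|r')\to^*_Vb\}={\downarrow}\{r'\mid\exists b\in B:b\to^*_{V^{-1}}(c|r')\}.\tag{1}$$

*Proof.* Condition (2) holds automatically for $(N,c|r')$: every control marking reached lies in $C(N)$, and $N_c$ is sound. Condition (1) of proper termination says that only elements of $U$ are reachable. So $(N,c|r')$ terminates properly iff no element of $B$ is reachable from $(c|r')$. By definition $r\notin\mathrm{res}(c)$ iff proper termination fails for some $r'\ge r$. This is the first equality; reversing runs gives the second. $\square$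

## 4. Covering versus reaching: where forward exploration stops

A sensible first attempt reads the middle of (1) literally: explore forward from $(c|r')$ and look for an element of $B$. There are two ways to organize this.

One may test single values $r'$. Whether $B$ is reachable from one given $(i|r')$ can be decided (Section 10). But the nets $E_k$ fail at $r'=k$ only. Tests at finitely many values, without a bound telling us where to stop, cannot distinguish a sound resource from one that fails at a value not yet tested.

One may treat all $r'\ge r$ at once, replacing the resource by $\omega$ and running a Karp–Miller exploration from $(i|\omega)$. This computes what can be *covered*. But $B$ is *downward* closed: being able to cover a marking above a doomed one says nothing about arriving at the doomed one exactly. Here are two nets that show the loss. Let $E_2$ be as above, and let $E'$ have the same control places, with transitions $i\to s$ *producing* one token, $s\to o$ consuming one token, $i\to o$ consuming none. For both nets $B=\{(s|0)\}$. From the initial markings $(i|r')$, $r'\ge0$, both nets can cover all of $(i|k),(s|k),(o|k)$, for every $k$. So forward exploration returns the same data. Yet $E'$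 always arrives at $s$ with at least one token, so $(E',i|0)$ is sound, while $(E_2,i|0)$ is not.

So the forward question is an exact-reachability question. The right-hand side of (1) shows the way past it. In the reversed system the doomed set is the *starting* set, and the quantifier "$\exists r'\ge r$" has become a downward closure *at the end*. Whether $r$ lies in the downward closure of the set reached is a covering question. What remains is to make sure that one can start from the infinite set $B$; its downward closedness, an obstacle before, now makes it a finite union of sets ${\downarrow}u$, which a few extra states can generate.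

## 5. Proof of Theorem A

**Step 1: computing $U$ and $B$.** The aim is a finite description of the doomed set. Put $U_0=\{o\}\times\mathbb N^d$ and $U_{k+1}=U_k\cup\mathrm{pre}(U_k)$, where $\mathrm{pre}$ denotes one-step predecessors in $V$. So $U_k$ is the set of configurations that can reach state $o$ within $k$ steps, and $U=\bigcup_kU_k$. The predecessors of $\{s'\}\times{\uparrow}x$ along an edge $(s,a,b,s')$ are the $(s|v)$ with $v\ge a$ and $v-a+b\ge x$, that is, $v-a\ge0$ and $v-a\ge x-b$. They form
$$\{s\}\times{\uparrow}\big(a+\max(0,x-b)\big).$$
Hence finite bases of all $U_k$ are computable. By Dickson's lemma the chain becomes constant. Equality $U_{k+1}=U_k$ is detectable: each basis element of $U_{k+1}$ must lie above a basis element of $U_k$ with the same state. Once it holds, all later sets are equal, so $U=U_k$.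

For the complement, at each state,
$$\mathbb N^d\setminus{\uparrow}x=\bigcup_{p:\,x(p)\ge1}{\downarrow}u_p,\quad u_p(p)=x(p)-1,\ u_p=\omega\text{ elsewhere};\qquad{\downarrow}u\cap{\downarrow}u'={\downarrow}\min(u,u').$$
The complement of ${\uparrow}x_1\cup\dots\cup{\uparrow}x_l$ is the intersection of the complements (for $l=0$ it is ${\downarrow}(\omega,\dots,\omega)$). So we compute a finite set $\mathcal I$ of pairs $(s,u)$ with $s\in C(N)$, $u\in(\mathbb N\cup\{\omega\})^d$ and
$$B=\bigcup_{(s,u)\in\mathcal I}\{s\}\times{\downarrow}u.$$

In the machine of Section 1, $U_1$ contains $q$ with all vectors and $s$ with ${\uparrow}(1,0)\cup{\uparrow}(0,1)$; $U_2$ adds $i$ with all vectors; nothing changes afterwards. At $s$ the complement is ${\downarrow}(0,\omega)\cap{\downarrow}(\omega,0)={\downarrow}(0,0)$, so $\mathcal I=\{(s,(0,0))\}$.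

**Step 2: a machine that generates $B$ and then runs backwards.** The aim is to replace the infinite starting set in (1) by one starting configuration. Extend $V^{-1}$ to a VASS $\overline V$ by a new state $q_0$ and, for each $\iota=(s,u)\in\mathcal I$, a new state $q_\iota$, with these edges:

- an edge $q_0\to q_\iota$ producing $u(p)$ tokens on each $p$ with $u(p)<\omega$;
- for each $p$ with $u(p)=\omega$, a loop at $q_\iota$ producing one token on $p$;
- an edge $q_\iota\to s$ without effect.

*Claim.* $D_c={\downarrow}X_c$, where $X_c=\{x\mid(q_0,0)\to^*_{\overline V}(c,x)\}$.

"$\supseteq$": A run from $(q_0,0)$ to $(c,x)$ enters $C(N)$ at some $(s,v)$ with $v\in{\downarrow}u$ for some $(s,u)\in\mathcal I$. So $(s|v)\in B$. Afterwards the run stays in $V^{-1}$, since no edge leads back to the new states. Thus $x$ belongs to the set under ${\downarrow}$ in (1), and ${\downarrow}X_c\subseteq D_c$.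

"$\subseteq$": Let $r\in D_c$. By (1) there are $r'\ge r$ and $(s|w)\in B$ with $(s|w)\to^*_{V^{-1}}(c|r')$. Pick $(s,u)\in\mathcal I$ with $w\le u$. Let $v(p)=u(p)$ if $u(p)<\omega$ and $v(p)=w(p)$ otherwise; then $v\ge w$. Using the loops, $(q_0,0)\to^*(s,v)$, and by monotonicity $(s,v)\to^*(c,r'+v-w)$. As $r'+v-w\ge r$, we get $r\in{\downarrow}X_c$. $\square$

**Step 3: Karp–Miller restricted to one state.** The aim is to compute ${\downarrow}X_c$. View $\overline V$ as a Petri net whose places are its states and the resource places. An edge $(q,a,b,q')$ becomes a transition consuming $q+a$ and producing $q'+b$. The initial marking is one token on $q_0$. Every reachable marking has exactly one token on state places. Let $K$ be the set given by the Karp–Miller theorem. Every $\kappa\in K$ has total value at most $1$ on state places: otherwise some marking with two state tokens would be $\le\kappa$, hence lie below a reachable marking. Let $K_c$ be the set of restrictions to the resource places of those $\kappa\in K$ with $\kappa(c)=1$. A reachable marking that covers $c+x$ has its unique state token on $c$. Therefore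
$$x\in{\downarrow}X_c\iff c+x\text{ lies below a reachable marking}\iff\exists\kappa\in K:c+x\le\kappa\iff\exists u\in K_c:x\le u.$$
So $K_c$ is a computable finite set with
$$D_c=\bigcup_{u\in K_c}{\downarrow}u.\tag{2}$$

**Step 4: reading off $m\mathrm{res}(c)$ and deciding soundness.** Complementing (2),
$$\mathrm{res}(c)=\bigcap_{u\in K_c}\ \bigcup_{p:\,u(p)<\omega}{\uparrow}\big((u(p)+1)e_p\big).$$
Since ${\uparrow}x\cap{\uparrow}y={\uparrow}\max(x,y)$, distributing intersections over unions gives a computable finite basis of $\mathrm{res}(c)$ (an empty intersection is $\mathbb N^d={\uparrow}0$, an empty union is $\emptyset$). Discarding its non-minimal elements leaves $m\mathrm{res}(c)$. This proves part 1.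

For part 2, first decide soundness of $N_c$ (Lemma 1); if it fails, answer "unsound". Otherwise $(N,i|r)$ is sound iff $r\in\mathrm{res}(i)$, i.e. iff $r\not\le u$ for all $u\in K_i$. And $N$ is sound iff $\mathrm{res}(i)\ne\emptyset$, i.e. iff $m\mathrm{res}(i)\ne\emptyset$. Equivalently, $(\omega,\dots,\omega)\notin K_i$: if every $u\in K_i$ has a finite coordinate, then $(k,\dots,k)\notin D_i$ for $k$ larger than all finite entries in $K_i$. $\blacksquare$

*Check on the example.* There ${\downarrow}X_i$ is described by $K_i=\{(2,0),(1,1),(0,2)\}$, and
$$\mathrm{res}(i)=\big({\uparrow}(3,0)\cup{\uparrow}(0,1)\big)\cap\big({\uparrow}(2,0)\cup{\uparrow}(0,2)\big)\cap\big({\uparrow}(1,0)\cup{\uparrow}(0,3)\big).$$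
Taking maxima over the eight choices and discarding the non-minimal ones leaves $(3,0),(2,1),(1,2),(0,3)$, as promised. If we add to $q$ a loop consuming one token of the second resource, the reversed machine can produce such tokens freely at $q$. Then $D_i={\downarrow}(2,\omega)$ and $m\mathrm{res}(i)=\{(3,0)\}$.

## 6. Every coverability set occurs, and $m\mathrm{res}$ can be huge

**Theorem B.**
1. For every Petri net $N'$ with places $P'\ne\emptyset$ and initial marking $m_0$ one can construct in polynomial time an RWF-net with $P_r=P'$, $N_c$ sound, and $\mathrm{res}(i)=M(P')\setminus{\downarrow}\mathcal R(N',m_0)$.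
2. The sets $\mathrm{res}(i)$ of RWF-nets with $d\ge1$ resource places and sound control subnet are exactly the upward-closed subsets of $\mathbb N^d$.
3. There are sound RWF-nets $N_n$ with $O(n)$ places, transitions and arcs and arc weights $\le2$, such that $m\mathrm{res}(i)$ contains an element with $f_n(2)+1$ tokens, where $n\mapsto f_n(2)$ eventually dominates every primitive recursive function. So no primitive-recursive-time algorithm computes $m\mathrm{res}$.

Here $f_0(x)=x+1$ and $f_j(x)=f_{j-1}^{\,x}(x)$ ($x$-fold iteration).

**Proof of B.1: put the reversed net in a loop.** Since soundness looks at the reversed net, we build the reverse of $N'$ into the RWF-net; two reversals cancel. Let $P_c=\{i,q,s,o\}$, $P_r=P'$, with transitions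

- $i\to q$ without resources;
- for each transition $t$ of $N'$, a loop $q\to q$ consuming $F'(t,\cdot)$ and producing $F'(\cdot,t)$ (so $t$ reversed);
- $q\to o$ without resources;
- $q\to s$ consuming $m_0$;
- for each $p\in P'$, a transition $s\to o$ consuming one token of $p$.

As $P'\ne\emptyset$, all control nodes lie on paths from $i$ to $o$. $N_c$ is sound with $C(N)=\{i,q,s,o\}$. All $(i|v),(q|v),(o|v)$ are in $U$, and $(s|v)\in U$ iff $v\ne0$. So $B=\{(s|0)\}$. Further, $(i|r')\to^*(s|0)$ iff the loops lead from $r'$ to exactly $m_0$, iff $m_0\to^*_{N'}r'$. By (1), $D_i={\downarrow}\mathcal R(N',m_0)$. The machine of Section 1 is this construction for the net with the single transition $p\to g$ and $m_0=2p$. $\square$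

**Proof of B.2: one gadget per ideal.** By definition $\mathrm{res}(i)$ is upward closed. Conversely, the complement of a given upward-closed set has the form $D={\downarrow}u_1\cup\dots\cup{\downarrow}u_k$, by the complement computation of Step 1. If $k=0$, take control $i\to q\to o$ without resource arcs; then $B=\emptyset$ and $\mathrm{res}(i)=\mathbb N^d$. If $k\ge1$, take

- $i\to q$, $q\to o$, $q\to q_l$ and $q_l\to o$ ($1\le l\le k$), without resources;
- loops at $q_l$ consuming one token of $p$, for each $p$ with $u_l(p)=\omega$;
- $q_l\to s$ consuming the finite part of $u_l$ (that is, $u_l(p)$ tokens of each $p$ with $u_l(p)<\omega$);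
- $s\to o$ consuming one token of $p$, for each $p$.

$N_c$ is sound and again $B=\{(s|0)\}$. And $(i|r')\to^*(s|0)$ iff for some $l$ we have $r'(p)=u_l(p)$ for all $p$ with $u_l(p)<\omega$: the loops can empty the other coordinates. Closing downward, $D_i=D$. $\square$

**Proof of B.3, the net.** We need small Petri nets with huge but finite coverability sets. For $x\ge1$ each $f_j$ is nondecreasing and $f_j(x)\ge x+1$. Indeed this holds for $f_0$; if it holds for $f_{j-1}$, then $f_j(x)=f_{j-1}^{\,x}(x)\ge x+x\ge x+1$, and for $x\le y$, $f_{j-1}^{\,x}(x)\le f_{j-1}^{\,x}(y)\le f_{j-1}^{\,y}(y)$. Let $N'_n$ ($n\ge1$) have places $h,b,l_1,\dots,l_n,a_0,\dots,a_n,x,x'$, initial marking $h+a_n+2x$, and transitions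
$$h+a_0\to h+x,\quad h+a_j\to l_j,\quad l_j+x\to l_j+x'+a_{j-1},\quad l_j\to b,\quad b+x'\to b+x,\quad b\to h\qquad(1\le j\le n).$$
We write place names for token counts. Let $X=x+x'$ and
$$G=f_n^{a_n}\cdots f_1^{a_1}f_0^{a_0}(X).$$
No transition lowers $X$, so always $X\ge2$; and exactly one token lies on $\{h,b,l_1,\dots,l_n\}$.

**B.3, upper bound: $G\le f_n(2)$ on all reachable markings.** Initially $G=f_n(2)$. The transition $h+a_0\to h+x$ preserves $G$, since $f_0^{a_0}(X)=a_0+X$. All other activity consists of excursions $h\to l_j\to\dots\to b\to\dots\to h$ (the last one possibly incomplete). Let an excursion start with vector $a$ and with $X$. At any moment after its first step the vector is $a-e_j+y\,e_{j-1}$ with the same $X$, where $y$ counts firings of $l_j+x\to l_j+x'+a_{j-1}$. Each of these uses up one of the at most $X$ tokens on $x$ at entry, because no token returns to $x$ while $l_j$ is marked; so $y\le X$. Put $z=f_{j-1}^{a_{j-1}}\cdots f_0^{a_0}(X)\ge X\ge y$. Then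
$$f_{j-1}^{\,y}(z)\le f_{j-1}^{\,z}(z)=f_j(z).$$
Applying the nondecreasing function $f_n^{a_n}\cdots f_{j+1}^{a_{j+1}}f_j^{a_j-1}$ to both sides, the left becomes the current $G$ and the right becomes $G$ at the start of the excursion. So $G$ never exceeds $f_n(2)$, and $x\le X\le G\le f_n(2)$.

**B.3, the bound is attained.** From a marking with a token on $h$ and $x'=0$, take the least $j$ with $a_j>0$. If $j=0$, fire $h+a_0\to h+x$. If $j\ge1$, make an excursion moving all $x$-tokens to $x'$ and then all back; here $a_0=\dots=a_{j-1}=0$, so $y=z=X$ and $G$ is preserved. Each time, $(a_n,\dots,a_0)$ decreases lexicographically, so the process stops, with $a=0$ and $x=X=G=f_n(2)$.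

**B.3, conclusion.** Apply B.1 to $N'_n$ and call the result $N_n$. The sizes are as claimed. The multiset of $k$ tokens on $x$ is in $D_i$ iff $k\le f_n(2)$. So $f_n(2)+1$ tokens on $x$ form an element of $\mathrm{res}(i)$, all of whose proper sub-multisets are in $D_i$: it is in $m\mathrm{res}(i)$, and $N_n$ is sound.

For the growth, $f_n(2)=f_{n-1}(f_{n-1}(2))\ge f_{n-1}(2)+1$ and $f_0(2)=3$, hence $f_n(2)\ge n+3$. For $n\ge2$, monotonicity gives $f_n(2)=f_{n-1}(f_{n-1}(2))\ge f_{n-1}(n-1)$. The function $n\mapsto f_n(n)$ is the fast-growing function $F_\omega$, which by a classical theorem eventually dominates all primitive recursive functions. Given a primitive recursive $g$, apply this to $m\mapsto g(m+1)$ with $m=n-1$: so $n\mapsto f_n(2)$ dominates $g$ too. An algorithm with primitive recursive running time would output numbers with primitive recursively many bits, so its outputs on the $N_n$ would be bounded by a primitive recursive function of $n$, a contradiction. $\blacksquare$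

## 7. EXPSPACE-hardness of both soundness problems

**Theorem C.** Soundness of marked RWF-nets $(N,i|r)$ and soundness of unmarked RWF-nets are both EXPSPACE-complete.

So although computing $m\mathrm{res}$ is expensive by B.3, the yes/no questions are much cheaper. This section proves hardness. Petri net coverability is EXPSPACE-hard (Lipton, Yale Research Report 62, 1976; see Esparza, *Decidability and complexity of Petri net problems*, LNCS 1491, 1998), and EXPSPACE is closed under complement. So it suffices to reduce coverability to *un*soundness.

**Marked nets.** By B.1, $(N,i|r)$ is unsound iff $r\in{\downarrow}\mathcal R(N',m_0)$, i.e. iff $r$ is coverable from $m_0$ in $N'$.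

**Unmarked nets.** We turn "$r$ is coverable" into "everything is coverable". Given $N''$ (with at least one place), $m_0$ and $r$, add to $N''$ a place $p^*$, a transition consuming $r$ and producing $p^*$, and a transition consuming $p^*$ and producing $2p^*$ plus one token on every place of $N''$. Call the result $N'$. If $r$ is not coverable in $N''$, then neither new transition ever fires, $p^*$ is never marked, and ${\downarrow}\mathcal R(N',m_0)$ does not contain $p^*$. If $r$ is coverable, mark $p^*$ and iterate the last transition; ${\downarrow}\mathcal R(N',m_0)$ contains all markings. So the RWF-net of B.1 for $N'$ has $\mathrm{res}(i)=\emptyset$, i.e. is unsound, iff $r$ is coverable in $N''$.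

## 8. Rackoff's bound and marked soundness in exponential space

From here on "doubly exponential" means at most $2^{2^{\mathrm{poly}}}$ in the input size; such numbers have exponentially many bits. By Savitch's theorem nondeterministic exponential space equals EXPSPACE, so we may guess, and we may negate.

**Lemma 3** (after Rackoff, *Theoret. Comput. Sci.* 6, 1978)**.** Let a VASS have $Q$ states and $d$ counters, and let $W\ge1$ bound all consumptions, productions and the entries of a target $r$. If some configuration $(q_f,y)$ with $y\ge r$ is reachable from $(q,x)$, then one is reachable in at most
$$\ell(Q,d,W):=(2QW^d)^{2^dd!}$$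
steps, independently of $x$.

*Proof.* For a set $I$ of counters consider the VASS in which the counters outside $I$ are ignored. Let $\ell_0=Q-1$ and $\ell_{j+1}=Q(W(1+\ell_j))^{j+1}+\ell_j$. We show by induction on $|I|$ that a shortest covering run, if there is a covering run, has length at most $\ell_{|I|}$.

For $I=\emptyset$ it is a path in a graph with $Q$ vertices. Let $|I|=j+1$ and $T=W(1+\ell_j)$. A shortest run has no repeated configuration. If all its $I$-entries are $<T$, it visits at most $QT^{j+1}$ configurations, so its length is $<QT^{j+1}$. Otherwise take its first configuration with some entry $\ge T$, at $p$ say. The configurations before it are distinct with entries $<T$, so the prefix up to it has at most $QT^{j+1}$ steps. From it, by induction, at most $\ell_j$ steps suffice to cover with $p$ ignored. Since $p$ starts at $\ge W(1+\ell_j)$ and loses at most $W$ per step, it is $\ge W$ before each of these steps and at the end. So every step is fireable on $p$ and the end covers $r(p)\le W$. Total: at most $QT^{j+1}+\ell_j=\ell_{j+1}$.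

For the closed form let $A_j=1+\ell_j$. For $j<d$,
$$A_{j+1}=Q(WA_j)^{j+1}+A_j\le2QW^{j+1}A_j^{j+1}\le(2QW^dA_j)^{j+1},$$
and $A_0=Q\le2QW^d$. If $\log A_j\le2^jj!\log(2QW^d)$, then $\log A_{j+1}\le(j+1)(1+2^jj!)\log(2QW^d)\le2^{j+1}(j+1)!\log(2QW^d)$. So the induction goes through, and $\ell_d<A_d\le\ell(Q,d,W)$. $\square$

Let $W\ge1$ bound all arc weights of $N$, and put $L=\ell(1,|P_c|,W)$ and $M=1+|P_c|WL$.

**Lemma 4.** If $N_c$ is sound, every $m\in C(N)$ has at most $M$ tokens.

*Proof.* View $N_c$ as a one-state VASS. From $m$ the marking $o$ is reachable, so by Lemma 3 it is covered by a run of length $\le L$. By soundness that run ends exactly in $o$, a single token. Each step removes at most $|P_c|W$ tokens. $\square$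

**Soundness of $N_c$ is in EXPSPACE.** $M$ is doubly exponential. Guess a run to a marking with more than $M$ tokens, through markings with at most $M$ tokens; if there is one, $N_c$ is unsound by Lemma 4. Otherwise all reachable markings have at most $M$ tokens, hence exponential bit size, and the two soundness conditions are checked in exponential space by guessing runs among such markings.

If $N_c$ is sound, then $Q:=|C(N)|\le(M+1)^{|P_c|}$ is doubly exponential, and membership in $C(N)$ is testable in exponential space. Also $\ell_N:=\ell(Q,d,W)$ and $H:=W\ell_N$ are doubly exponential, since $\log\ell_N=2^dd!\log(2QW^d)$ is exponential.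

**Lemma 5 (truncation).** $(s|v)\in U\iff(s|\min(v,H))\in U$, with the minimum taken entrywise.

*Proof.* "$\Leftarrow$" is upward closedness. "$\Rightarrow$": by Lemma 3 for $V$, target state $o$ and target vector $0$, a run of length $\le\ell_N$ leads from $(s|v)$ to $o$. It consumes at most $W\ell_N=H$ from each counter, so a counter cut down to $H$ still suffices; the other counters are unchanged. $\square$

A guessed run of length $\le\ell_N$ from $(s|\min(v,H))$ has numbers of exponentially many bits. So membership in $U$, hence in $B$, is decidable in exponential space for $v$ of exponential bit size.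

**Marked soundness is in EXPSPACE.** Let $W'=\max(W,\|r\|_\infty)$ and $\ell'=\ell(Q,d,W')$, again doubly exponential. By (1), $(N,i|r)$ is unsound iff $N_c$ is unsound, or $V^{-1}$ covers $(i|r)$ from some $(s|v)\in B$. By Lemma 3 for $V^{-1}$ the covering then happens within $\ell'$ steps. Replace $v$ by $\min(v,W'(\ell'+1))$: the configuration stays in $B$ (downward closed), and a counter that was cut stays $\ge W'$ before each step and at the end, so the run remains fireable and its end remains $\ge r$. So guess $s\in C(N)$ and $v\le W'(\ell'+1)$, check $(s|v)\in B$, and guess the run step by step with a step counter; predecessor states are tested for membership in $C(N)$. This uses exponential space. $\square$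

## 9. Pumping witnesses and unmarked soundness in exponential space

If $d=0$, then $N$ is sound iff $N_c$ is. Let $d\ge1$. We must decide whether $D_i=\mathbb N^d$, i.e. whether $V^{-1}$ covers $(i|(k,\dots,k))$ from $B$ for *every* $k$. Lemma 3 does not do this directly: its bound grows with the target, and the target now grows without end. Instead of one covering run we look for one finite object that yields covering runs for all $k$.

Write $P=P_r$ and consider any VASS with $Q$ states, counters $P$, and consumptions and productions $\le W$ (later it will be $V^{-1}$). For $J\subseteq P$ a *$J$-run* is a path whose fireability is checked only on $J$, with configurations in states $\times\,\mathbb N^J$. $\Delta(\pi)$ is the effect of a path $\pi$ on all counters.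

**Definition (witness).** Let $J,I\subseteq P$ be disjoint and $x\in\mathbb N^J$. A *$(J,I)$-witness* from $(q,x)$ to $c$ is a path $\alpha_0\beta_1\alpha_1\cdots\beta_m\alpha_m$ from $q$ to $c$ together with sets $I=I_0\subsetneq I_1\subsetneq\dots\subsetneq I_m=P$ such that, with $J_k=J\setminus I_k$:

- each $\beta_k$ is a closed path, $\Delta(\beta_k)(p)\ge0$ for $p\notin I_{k-1}$, and $\Delta(\beta_k)(p)>0$ for $p\in I_k\setminus I_{k-1}$;
- starting from $x$, the path is fireable where $\alpha_k$ is checked on $J_k$ and $\beta_k$ on $J_{k-1}$ (after $\beta_k$ the vector is restricted to $J_k$).

Then $m\le d$, and a larger starting vector preserves fireability. Read $I_k$ as the counters already pumped to arbitrary height: they need no checking, and later cycles may decrease them. Counters outside $I\cup J$ are not checked either, but they are still subject to the effect conditions.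

*Example.* One state $c$, two loops: $A$ produces $(1,0)$; $A'$ consumes $(1,0)$ and produces $(0,1)$. From $x=(0,0)$ with $J=P$, $I=\emptyset$, a witness is $\beta_1=A$, $\beta_2=A'$, all $\alpha_k$ empty, $I_1=\{1\}$, $I_2=P$. The cycle $A'$ is checked on counter $2$ only, and it may decrease counter $1$. To reach $(k,k)$, fire $A$ $2k$ times and then $A'$ $k$ times. The next lemma does this in general.

**Lemma 6.** Let $u\in(\mathbb N\cup\{\omega\})^P$, $I=\{p\mid u(p)=\omega\}$, $J=P\setminus I$. The following are equivalent: for all $k$ some $(c,y)$ with $y\ge(k,\dots,k)$ is reachable from some $(s,v)$ with $v\in{\downarrow}u$; there is a $(J,I)$-witness from $(s,u|_J)$ to $c$.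

*Proof.* **From a witness to runs.** Given $k\ge1$, choose $n_m,n_{m-1},\dots,n_1$ in this order with
$$n_j\ge k+W\cdot\big(\text{length of }\alpha_j\beta_{j+1}^{n_{j+1}}\cdots\beta_m^{n_m}\alpha_m\big).$$
Let $v=u$ on $J$ and, on $I$, let $v=k+W\cdot(\text{length of }\alpha_0\beta_1^{n_1}\cdots\beta_m^{n_m}\alpha_m)$. We show that $\alpha_0\beta_1^{n_1}\cdots\beta_m^{n_m}\alpha_m$ fires from $(s,v)$ and ends $\ge k$ everywhere. For $p\in I$ this is clear, since each step loses at most $W$. Let $p\in I_j\setminus I_{j-1}$ with $j\ge1$; then $p\in J$, and $p$ is checked in the witness on $\alpha_0,\beta_1,\dots,\alpha_{j-1},\beta_j$. The cycles $\beta_1,\dots,\beta_j$ have effect $\ge0$ on $p$, so up to and including $\beta_j^{n_j}$ the values of $p$ are at least those at the corresponding positions of the witness. After $\beta_j^{n_j}$ the value is $\ge n_j$, because $\Delta(\beta_j)(p)\ge1$. From then on it loses at most $W$ per step, so by the choice of $n_j$ it is $\ge W$ before each step and $\ge k$ at the end.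

**From runs to a witness.** If a run from $(s,v)$, $v\le u$, ends $\ge k$, then the same path is a $J$-run from $u|_J$ ending $\ge k$ on $J$. So it suffices to prove, by induction on $|J|$: *if for each $k$ there is a $J$-run from $(q,x)$ to some $(c,y)$ with $y\ge k$ on $J$, then there is a $(J,P\setminus J)$-witness from $(q,x)$ to $c$.*

For $J=\emptyset$ take $m=0$ and any such path as $\alpha_0$. Let $J\ne\emptyset$, and let $\rho_k$ be a shortest such run for $k$; it has no repeated configuration. The $J$-runs from $(q,x)$ without positions $a<b$ of equal state and with $y_a\le y_b$ form a finitely branching tree without infinite branch (Dickson), hence a finite tree (König). The values occurring in it are bounded, so for large $k$ the run $\rho_k$ is not in it. Its shortest prefix outside the tree is then a one-edge extension of a run in the tree, so one of finitely many paths. Hence some path $\pi$ is this prefix for infinitely many $k$. As $\pi$ without its last edge is in the tree, the offending pair of $\pi$ consists of some $a$ and the last position $b$: same state $q'$, $y_a\le y_b$, and $y_a\ne y_b$ because $\rho_k$ repeats no configuration.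

Let $\alpha_0=\pi$, let $\beta_1$ be the part of $\pi$ from $a$ to $b$ (closed, and fireable from $y_b\ge y_a$), and let
$$I_1=(P\setminus J)\cup\{p\in J\mid y_b(p)>y_a(p)\}\supsetneq P\setminus J=I_0.$$
The effect conditions on $\beta_1$ hold. On $J_1=P\setminus I_1$ the effect of $\beta_1$ is $0$, so after $\beta_1$ the restricted vector is $y_b|_{J_1}$. The rests of the $\rho_k$ after $\pi$ are $J_1$-runs from $(q',y_b|_{J_1})$ to $c$ ending $\ge k$ on $J_1$, for infinitely many $k$, hence such runs exist for all $k$. As $|J_1|<|J|$, the induction hypothesis supplies a $(J_1,P\setminus J_1)$-witness, and $P\setminus J_1=I_1$. Appended to $\alpha_0\beta_1$ it completes the desired witness. $\square$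

Next we need short witnesses. The cycles carry inequalities on their effects, so cutting cycles blindly is not allowed; the following lemma shortens a walk while respecting such inequalities.

**Lemma 7.** Let $\Gamma$ be a finite directed multigraph with at most $n$ vertices, edges labelled in $\mathbb Z^d$ with entries of absolute value $\le W$, and let $\pi$ be a walk from $a$ to $b$ whose effect is $\ge1$ on $S_+$ and $\ge0$ on $S_\ge$ (disjoint sets of coordinates). Then there is such a walk of length at most $\lambda(n):=(3dWn)^{4d+1}$.

*Proof.* **A short skeleton.** Remove simple cycles from $\pi$ as long as this leaves the set of visited vertices unchanged; call the result $\pi_0$. Mark the first occurrence of each vertex in $\pi_0$. Consider the positions from one mark (inclusive) to the next (exclusive), or from the last mark to the end. No vertex repeats there: otherwise take two closest equal vertices; the part between them is a simple cycle whose positions after the first are all unmarked, so it could be removed without losing a vertex. Each such block has at most $n$ positions and there are at most $n$ blocks, so $\pi_0$ has at most $n^2$ positions and length $<n^2$.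

**An integer program.** The removed cycles have length $\le n$ and run through vertices of $\pi_0$. Their effects take at most $N=(2Wn+1)^d$ values. For each occurring value $w$ fix one removed cycle with this effect, and let $y_w$ be the number of removed cycles of effect $w$. Then $y\ge0$ and $Ay\ge b$, where $A$ has the vectors $w$ as columns, with rows restricted to $S_+\cup S_\ge$, and $b(p)=[p\in S_+]-\Delta(\pi_0)(p)$. Entrywise $|A|\le Wn$ and $|b|\le1+W(n^2-1)\le Wn^2$. Conversely, every nonnegative integer solution $y'$ gives a walk as desired: insert the fixed cycle of effect $w$ into $\pi_0$, $y'_w$ times, at a vertex that it shares with $\pi_0$.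

**A small solution.** The polyhedron $\{y\ge0,\ Ay\ge b\}$ lies in the nonnegative orthant, so it is pointed. At a vertex, the nonzero entries are the solution of a nonsingular square system formed from at most $d$ rows of $Ay=b$. By Cramer's rule (the denominator is a nonzero integer) they are at most $\Theta:=d!(Wn^2)^d$. An extreme ray with $k$ nonzero coordinates is determined, on these coordinates, by $k-1\le d$ linearly independent rows of $Ay=0$. So it is spanned by an integer vector whose nonzero entries are, up to sign, minors of $A$ of order $k-1$ (for $k=1$ the single entry is $1$), hence $\le\Theta$. Write $y$ as a convex combination of vertices plus $\sum_j\mu_jw_j$ with at most $N$ such ray vectors $w_j$ and $\mu_j\ge0$ (Carathéodory). Then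
$$y'=y-\sum_j\lfloor\mu_j\rfloor w_j$$
is an integer vector, and equals the same convex combination plus $\sum_j(\mu_j-\lfloor\mu_j\rfloor)w_j$. So it lies in the polyhedron, with entries $\le(N+1)\Theta$.

**Counting.** There are at most $N$ columns and each cycle has length $\le n$. With $N(N+1)\le2N^2\le2(3Wn)^{2d}$ and $\Theta\le(dWn^2)^d\le(3dWn)^{2d}$, the new walk has length at most
$$n^2+nN(N+1)\Theta\le n^2+2n(3Wn)^{2d}(dWn^2)^d\le n^2+2n(3dWn)^{4d}\le(3dWn)^{4d+1}.\qquad\square$$

**Lemma 8.** Let $g_0=(2d+2)\lambda(Q)$ and, for $1\le j\le d$,
$$T_j=W(g_{j-1}+1),\qquad n_j=QT_j^{\,j},\qquad g_j=(2d+2)\lambda(n_j)+g_{j-1}.$$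
If there is a $(J,I)$-witness from $(q,x)$ to $c$, there is one of length $\le g_{|J|}$.

*Proof.* Induction on $j=|J|$, for all $I$, $q$, $x$ at once. The plan is Rackoff's: either all checked values stay small and we shorten in a finite graph, or some value gets large and we may stop checking it. Put $n_0=Q$.

**Case A: all entries of all checked configurations of the witness are $<T_j$** (vacuously true for $j=0$). Let $\Gamma_k$ be the graph with vertices (state, vector in $[0,T_j)^{J_k}$), so at most $n_j$ vertices, and with the fireable edges between them, labelled by their full effects in $\mathbb Z^P$; these labels have entries of absolute value $\le W$. Each $\alpha_k$ is a walk in $\Gamma_k$; cut cycles to get length $\le n_j$ with the same endpoints. Each $\beta_k$ is a walk in $\Gamma_{k-1}$. By Lemma 7 with $S_+=I_k\setminus I_{k-1}$ and $S_\ge=P\setminus I_k$, replace it by a walk of length $\le\lambda(n_j)$ with the same endpoints in $\Gamma_{k-1}$. It is again a closed path of states, has the same effect on $J_{k-1}$, and satisfies the effect conditions. As all endpoints are kept, the pieces still fit together. The result is a witness of length $\le(d+1)n_j+d\lambda(n_j)\le g_j$, as $n_j\le\lambda(n_j)$.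

**Case B: otherwise** (so $j\ge1$). Consider the first configuration $(q',y)$ with an entry $y(p)\ge T_j$. We first extract a witness that starts at $(q',y)$.

(i) Suppose $(q',y)$ is the initial configuration (put $k=0$ and $\alpha'$ empty) or is reached by an edge of some $\alpha_k$. Write $\alpha_k=\alpha'\alpha''$ with $(q',y)$ after $\alpha'$. Then $\alpha''\beta_{k+1}\cdots\alpha_m$ with the sets $I_k\subsetneq\dots\subsetneq I_m$ is a $(J_k,I_k)$-witness from $(q',y)$. Put $\kappa=k$.

(ii) Suppose it is reached by an edge of $\beta_k=\beta'\beta''$, after $\beta'$. Cutting inside a cycle destroys the cycle, so we rotate it. Let $y_0$ be the vector before $\beta_k$, and $\Delta\ge0$ the effect of $\beta_k$ on $J_{k-1}$. Consider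
$$(\beta''\beta')\,(\beta''\alpha_k)\,\beta_{k+1}\cdots\alpha_m$$
with empty first $\alpha$-segment, first cycle $\beta''\beta'$, next $\alpha$-segment $\beta''\alpha_k$, and sets $I_{k-1}\subsetneq I_k\subsetneq\dots\subsetneq I_m$. This is a $(J_{k-1},I_{k-1})$-witness from $(q',y)$. Indeed $\beta''$ leads from $y$ to $y_0+\Delta\ge y_0$, from which $\beta'$ fires and reaches $y+\Delta$. The path $\beta''\beta'$ is closed and has the same effect as $\beta_k$. Then $\beta''$ fires again and leads, on $J_k$, to a vector $\ge(y_0+\Delta)|_{J_k}$, which is where $\alpha_k$ started; so the rest fires by monotonicity. Put $\kappa=k-1$.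

In both cases we have a $(J_\kappa,I_\kappa)$-witness from $(q',y)$ with $p\in J_\kappa$. Dropping the check of $p$, it is also a $(J_\kappa\setminus\{p\},I_\kappa)$-witness from the restriction of $(q',y)$. By induction (the $g$'s are nondecreasing) there is a $(J_\kappa\setminus\{p\},I_\kappa)$-witness $\tau$ of length $\le g_{j-1}$. Since $y(p)\ge W(g_{j-1}+1)$ and each step lowers $p$ by at most $W$, the value of $p$ is $\ge W$ before every step of $\tau$. So $\tau$ is fireable with $p$ checked. The effect conditions on $p$ are part of the definition of $\tau$. Hence $\tau$ is a $(J_\kappa,I_\kappa)$-witness from $(q',y)$.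

Now prepend the part of the old witness leading to $(q',y)$. Its last piece, $\alpha'$ in case (i) or $\alpha_{k-1}\beta'$ in case (ii), is joined to the first $\alpha$-segment of $\tau$; all of these are checked on $J_\kappa$. The sets are $I_0\subsetneq\dots\subsetneq I_\kappa$ followed by those of $\tau$. So this is a $(J,I)$-witness from $(q,x)$ to $c$. In the prepended part all entries before the last configuration are $<T_j$, so its complete segments are shortened as in Case A with the same endpoints. Its last partial segment ($\alpha'$ or $\beta'$, now subject to no effect condition) is shortened to at most $n_j$ edges by cutting cycles before its last edge. The total length is at most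
$$(d+2)n_j+d\lambda(n_j)+g_{j-1}\le(2d+2)\lambda(n_j)+g_{j-1}=g_j.\qquad\square$$

**The size of $g_d$.** Let $\Lambda=6dQW$. For $1\le j\le d$,
$$3dWn_j\le3dWQ(2Wg_{j-1})^d\le(\Lambda g_{j-1})^{d+1},\qquad\text{so}\qquad g_j\le(2d+3)(\Lambda g_{j-1})^{(d+1)(4d+1)}\le(\Lambda g_{j-1})^{12d^2}.$$
The last step uses $2d+3\le6d\le\Lambda$ and $(d+1)(4d+1)+1=4d^2+5d+2\le12d^2$. Hence $\Lambda g_j\le(\Lambda g_{j-1})^{12d^2+1}$. Also $g_0=(2d+2)(3dWQ)^{4d+1}\le\Lambda^{4d+2}$. Therefore
$$\log g_d\le(12d^2+1)^d(4d+3)\log\Lambda,$$
and $g_d$ is doubly exponential in the input size, since $Q$ is.

**The algorithm for unmarked soundness.** By Lemma 5 and downward closedness, $B$ is the finite union of the sets $\{s\}\times{\downarrow}u$ where $s\in C(N)$, $v\in\{0,\dots,H\}^d$, $(s|v)\in B$, and $u(p)=\omega$ if $v(p)=H$, $u(p)=v(p)$ otherwise. Indeed, if $v'\le u$ then $\min(v',H)\le v$, so $(s|\min(v',H))\in B$ and $(s|v')\in B$; conversely $(s|v')\in B$ is covered by the choice $v=\min(v',H)$.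

$N$ is unsound iff $N_c$ is unsound or $D_i=\mathbb N^d$. By (1), $D_i=\mathbb N^d$ iff for all $k$, $V^{-1}$ covers $(i|(k,\dots,k))$ from $B$. The union is finite, and covering for a larger $k$ implies covering for a smaller one; so this holds iff for one of the pairs $(s,u)$ it is possible for all $k$ from $\{s\}\times{\downarrow}u$. By Lemmas 6 and 8 for $V^{-1}$, this holds iff there is a $(J,I)$-witness of length $\le g_d$ from $(s,u|_J)$ to $i$, with $J=\{p\mid u(p)<\omega\}$ and $I=P\setminus J$.

So guess $s$ and $v$, check $s\in C(N)$ and $(s|v)\in B$, and guess the witness edge by edge. Store the current configuration, the current $I_k$, the start state and accumulated effect of the current $\beta_k$, and a step counter. All numbers have exponentially many bits; predecessor states are guessed and tested for membership in $C(N)$. This is nondeterministic exponential space, which equals EXPSPACE, and EXPSPACE is closed under complement. With Sections 7 and 8 this proves Theorem C. $\blacksquare$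

## 10. Proper termination at one fixed resource

Without the quantifier over all $r'\ge r$, the downward closure in (1) disappears and exact reachability is back.

**Proposition D.** Proper termination of $(N,i|r)$ for one fixed $r$ is decidable, and is Turing-interreducible with Petri net reachability (a many-one reduction maps reachability to *non*-termination).

**Deciding termination when $N_c$ is sound.** By the proof of Lemma 2, $(N,i|r)$ fails to terminate properly iff $B$ is reachable from $(i|r)$ in $V$. We turn each ideal of $B$ into a single configuration. For each $(s,u)\in\mathcal I$ add a state $\hat s_u$, an effect-free edge $s\to\hat s_u$, and loops at $\hat s_u$ consuming one $p$ (if $u(p)=\omega$) or producing one $p$ (if $u(p)<\omega$). Then $\{s\}\times{\downarrow}u$ is reachable iff the configuration at $\hat s_u$ with value $u(p)$ on the finite coordinates and $0$ on the others is reachable. From $v\le u$ one fills up the finite coordinates and empties the others; conversely, at $\hat s_u$ finite coordinates only grow, so a run to this configuration entered from some $(s|v)$ with $v\le u$. Reachability is decidable (Mayr, STOC 1981; Kosaraju, STOC 1982); states of a VASS become places as in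 Step 3 of Section 5.

**Deciding termination when $N_c$ is not sound.** First decide condition (2). It fails iff some reachable $(s|v)$ has $o\subseteq s\ne o$, i.e. iff one of the markings $(o+e_p|0)$, $p\in P_c$, is coverable in $N$ from $(i|r)$. If (2) fails, $(N,i|r)$ does not terminate properly. If (2) holds, work with all of $N$ as a Petri net. The set of markings $(s|v)$, $s\in M(P_c)$, from which some marking covering $(o|0)$ is reachable is upward closed and computable by the backward iteration of Step 1, run on all places and started with ${\uparrow}(o|0)$. Its complement is a computable finite union of sets ${\downarrow}u$. By (2), a marking reachable from $(i|r)$ can reach some $(o|v')$ iff it can cover $(o|0)$. So (1) fails iff that complement is reachable from $(i|r)$, and this is decided as above, with $N$ viewed as a one-state VASS.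

**Reducing reachability to non-termination.** First, reachability of $m$ from $m_0$ reduces to reachability of the empty marking. Add a place $b$ with one initial token, let every transition consume and reproduce one token of $b$, and add a transition consuming $b+m$ and producing nothing. After the new transition nothing can fire, and before it $b$ is marked; so the empty marking is reachable iff $m$ was.

Now let $N'$ (with at least one place) and $m_0$ be given. Take control $i\to q$, loops $q\to q$ performing the transitions of $N'$ (*not* reversed), $q\to o$ and $q\to s$ without resources, and $s\to o$ consuming one $p$, for each place $p$. Then $N_c$ is sound and $B=\{(s|0)\}$. From $(i|m_0)$ the configuration $(s|0)$ is reached iff the loops lead from $m_0$ to the empty marking. So $(N,i|m_0)$ fails to terminate properly iff $N'$ reaches the empty marking from $m_0$. $\blacksquare$
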